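\title{Exponential growth of $\mathbb{Z}/p$-summands in the homotopy groups of $\mathbf{A}_n^k$-complexes}

\begin{abstract}
Let $p$ be a prime and let $A$ be an $(n-1)$-connected finite complex of dimension at most $2n-2$ whose $p$-localization is neither contractible nor a sphere. We prove the conjecture that the number of $\mathbb{Z}/p$-summands in $\bigoplus_{j\le N}\pi_j(A_{(p)})$ grows exponentially with $N$. The summands are obtained by composing exponentially many spherical homology classes with one unstable element of order $p$, the first obstruction to the double suspension being an equivalence. This element is detected by a Steenrod operation whose degree is proportional to the dimension of the sphere, and the Adem relations show that it survives, and is not divisible by $p$, in suitable retracts of $\Omega A$. At the prime $2$ the Steinberg module is used to build retracts whose homology lies in a narrow band of degrees.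
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question and the results}

Throughout, $p$ is a prime. The homotopy groups of a simply connected finite complex $A$ are finitely generated, so each $\pi_j(A_{(p)})$ is a finite direct sum of copies of $\mathbb{Z}_{(p)}$ and of cyclic groups $\mathbb{Z}/p^i$, and the number of summands of each type is well defined. These groups cannot be listed, but one can fix a type and ask how fast the number of summands of that type grows.

\begin{definition}\label{def:hyp}
A $p$-local complex $X$ is \emph{$\mathbb{Z}/p^i$-hyperbolic} if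
\[
\liminf_n\frac{\ln t_n}{n}>0,\qquad t_n=\#\Big\{\mathbb{Z}/p^i\text{-summands in }\bigoplus_{j\le n}\pi_j X\Big\}.
\]
A complex $A$ is $\mathbb{Z}/p^i$-hyperbolic if its $p$-localization $A_{(p)}$ is.
\end{definition}

For $n\ge1$ and $k\ge0$ let $\mathbf{A}_n^k$ be the class of $(n-1)$-connected finite CW complexes of dimension at most $n+k$ (the $\mathbf{A}_n^k$-complexes of Baues). The inequality $n\ge k+2$ says that the dimension is at most $2n-2$, the range of the Freudenthal suspension theorem. It is known that a complex in $\mathbf{A}_n^2$, $n\ge4$, whose $p$-localization is neither a sphere nor contractible is $\mathbb{Z}/p$-hyperbolic, and it is conjectured in \cite{source} that the same holds for $\mathbf{A}_n^k$ whenever $n\ge k+2$. We prove this conjecture.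

\begin{theorem}\label{thm:A}
Let $A\in\mathbf{A}_n^k$ with $n\ge k+2$. If $A_{(p)}$ is neither contractible nor a $p$-local sphere, then $A$ is $\mathbb{Z}/p$-hyperbolic.
\end{theorem}

The proof uses only the mod $p$ homology of $A$, it finds the summands in single homotopy groups, and for odd $p$ it reaches beyond the Freudenthal range. In the next theorem $t_n$ counts $\mathbb{Z}/p$-summands.

\begin{theorem}\label{thm:B}
\begin{itemize}
\item[(i)] Let $A$ be a simply connected space of finite type with $2\le\dim\tilde H_*(A;\mathbb{F}_p)<\infty$ and $\tilde H_*(A;\mathbb{F}_p)$ concentrated in degrees $[r,r+k]$, where $r\ge k+2$. Then $A$ is $\mathbb{Z}/p$-hyperbolic. Moreover there are $\gamma>1$ and $j_1<j_2<\cdots$ with $j_{l+1}/j_l$ bounded such that the single group $\pi_{j_l}(A_{(p)})$ has at least $\gamma^{j_l}$ $\mathbb{Z}/p$-summands. If $p$ is odd, $\tilde H_r(A;\mathbb{F}_p)\ne0$ and $r\ge3$, then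
\[
\liminf_n\frac{\ln t_n}{n}\ \ge\ \frac{\ln2}{132\,p^2(r-1)}.
\]
\item[(ii)] Let $p$ be odd and $A=\Sigma^2B_1$ with $B_1$ a connected finite complex, $\dim\tilde H_*(A;\mathbb{F}_p)\ge2$, $\tilde H_*(A;\mathbb{F}_p)$ concentrated in degrees $[r,r+k]$ with lowest degree $r$, and $pk<(p-1)^2(r-1)$. Then $A$ is $\mathbb{Z}/p$-hyperbolic.
\end{itemize}
\end{theorem}

Theorem \ref{thm:A} follows from part (i) (Section \ref{subsec:reduction}). No claim is made about spheres.

\subsection{Wedges of spheres, and what goes wrong in general}

The case $k=0$ shows why one expects exponential growth as soon as $A$ has two cells.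

\begin{example}\label{ex:wedge}
Let $r\ge2$ and $A=S^r\vee S^r$. By the Hilton--Milnor theorem,
\[
\pi_j(A)\cong\bigoplus_{w\ge1}\pi_j\big(S^{w(r-1)+1}\big)^{\oplus\ell_w},
\]
where $\ell_w$ is the dimension of the weight $w$ part of the free Lie algebra on two generators. Witt's formula $\sum_{d\mid w}d\,\ell_d=2^w$ gives $w\ell_w\ge2^w-\sum_{d\le w/2}2^d>2^w-2^{w/2+1}$. For $d\ge3$ the group $\pi_{d+2p-3}(S^d)$ has a $\mathbb{Z}/p$-summand: its $p$-primary part is $\mathbb{Z}/p$ if $p=2$ or $d$ is odd, and for $p$ odd and $d$ even $\pi_{j-1}(S^{d-1})_{(p)}$ is a summand of $\pi_j(S^d)_{(p)}$. Hence for $w\ge2$ the group $\pi_{j_w}(A_{(p)})$, $j_w=w(r-1)+2p-2$, has at least $\ell_w$ $\mathbb{Z}/p$-summands, and $\ell_w\ge\gamma^{j_w}$ for some $\gamma>1$ and all large $w$.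
\end{example}

Two things happen in this example: a free Lie algebra supplies exponentially many spheres, and a fixed element $\alpha\in\pi_{d+2p-3}(S^d)$ turns each sphere into a $\mathbb{Z}/p$-summand. For general $A\simeq\Sigma B$ the free Lie algebra is still present in $H_*(\Omega A;\mathbb{F}_p)$, the tensor algebra on $\tilde H_*(B;\mathbb{F}_p)$, but both steps break down.

First, Lie elements need not be spherical, and spherical ones need not split off. For the Moore space $S^r\cup_{p^s}e^{r+1}$ only the bottom homology class is spherical; for $s\ge2$ there is not even a $\mathbb{Z}/p$-summand in the integral homology.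

Second, $\alpha$ need not survive: on the bottom cell of $S^r\cup_\alpha e^{r+2p-2}$ it is zero. The spaces that replace the spheres $S^{w(r-1)+1}$ are retracts of $\Sigma B^{\wedge w}$, whose cells are spread over $kw$ dimensions, and there is no reason for an element in a fixed stem to survive among them. We need an element of order $p$ on $S^d$ whose stem grows linearly with $d$, so that it lies above all cells, and whose nontriviality can still be read off from cohomology.

\subsection{The main idea on $S^5$}\label{subsec:S5}

Let $p=2$. The Whitehead square $[\iota_5,\iota_5]\in\pi_9(S^5)$ has order at most $2$, and it is nonzero for the following reason. If it were zero, the fold map $S^5\vee S^5\to S^5$ would extend over $S^5\times S^5$, whose top cell is attached by the Whitehead product. The Hopf construction on the extension is a map $S^{11}\to S^6$ of Hopf invariant $\pm1$, so in its mapping cone $S^6\cup e^{12}$ the generator $x\in H^6$ has $Sq^6x=x^2\neq0$. But the Adem relations give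
\[
Sq^6=Sq^2Sq^4+Sq^1Sq^4Sq^1 ,
\]
and $Sq^4x\in H^{10}=0$, $Sq^1x\in H^7=0$, a contradiction.

The argument has two halves. The vanishing of an unstable class forces a long operation, here $Sq^6$, to be nonzero; and the long operation is a sum of products of operations of degree $2^r$, so it can be nonzero only if one of these connects two cells. The second half tolerates extra cells. On $S^{2\nu-1}$ the long operation is $Sq^{2\nu}$. If the sphere sits in a space $X$ with cells in dimensions at most $T$, the last jump, from a cell of $X$ to the new top cell, has length between about $4\nu-T$ and $2\nu$. When $2\nu$ is just below a power of $2$, this interval contains no power of $2$ as long as $T$ is less than about $3\nu$.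

Section \ref{sec:detect} makes this precise for every prime. There is an element $\tau\in\pi_{2\nu p-3}(S^{2\nu-1})$ with $p\tau=0$, detected by $P^\nu$, and Proposition \ref{prop:detect} shows that maps $S^{2\nu-1}\to X$ with independent Hurewicz images, composed with $\tau$, generate independent $\mathbb{Z}/p$-summands if a certain interval contains no degree of an indecomposable Steenrod operation.

\subsection{Plan of the proof}

Write $A\simeq\Sigma B$ with the homology of $B$ in degrees $[c,c+k]$. For weights $m$ prime to $p$, the Dynkin idempotent cuts out of $\Sigma B^{\wedge m}$ a space $X$ whose homology is the suspension of the weight $m$ Lie elements. A James--Hopf map shows that $\Omega X$ is a retract of the $p$-completion of $\Omega A$ (Section \ref{sec:retract}), and Samelson products give exponentially many independent spherical classes in one degree $N+1$ of $X$, where $N\ge cm$ (Section \ref{sec:spheres}). With $\varkappa=k/c$, the interval to be kept free of the numbers $2(p-1)p^r$ is roughly $[(p-1-\varkappa)N,(p-1)N]$. These numbers form a geometric progression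 of ratio $p$, so this is possible for suitable $N$ when $(p-1)/(p-1-\varkappa)<p$, that is, when
\begin{equation}\label{eq:ratio}
pk<(p-1)^2c .
\end{equation}
For odd $p$ we have $(p-1)^2/p>1$, so \eqref{eq:ratio} holds in the Freudenthal range $k<c$ with room to spare; this room is Theorem \ref{thm:B}(ii) (Section \ref{sec:double}). For $p=2$ the condition reads $2k<c$ and may fail. In that case $B$ is first replaced by a retract $D$ of a smash power of $B$ for which it holds (Section \ref{sec:narrow}).

\section{Conventions, standard facts and reductions}\label{sec:prelim}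

Spaces are pointed and of the homotopy type of CW complexes. Homology and cohomology have coefficients in $\mathbb{F}_p$ unless indicated, $H$ is the mod $p$ Eilenberg--Mac Lane spectrum, and $Q=\Omega^\infty\Sigma^\infty$. For $p=2$ we write $P^i$ for $Sq^{2i}$, so that $|P^i|=2i(p-1)$ for every $p$. Commutators are graded, $[x,y]=xy-(-1)^{|x||y|}yx$, and permutations act on tensor powers of graded vector spaces with Koszul signs. A class $x\in\tilde H_*(Z)$ is \emph{primitive} if the diagonal sends it to $x\otimes1+1\otimes x$.

\subsection{Completion and the stable range}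

We write $Y_p$ for the $p$-completion of a simply connected space $Y$ and use the following standard properties.
\begin{itemize}
\item[(C1)] $Y\to Y_p$ is a homology isomorphism. If $Y\to Y'$ is a homology isomorphism and $W$ is $p$-complete, then $[Y',W]\to[Y,W]$ is bijective. Hence a homology isomorphism of simply connected $p$-complete spaces is an equivalence, and retracts of $p$-complete spaces are $p$-complete.
\item[(C2)] If $H_*(Y)$ is finite in each degree, the groups $\pi_i(Y_p)$ are finitely generated $\mathbb{Z}_p$-modules, and likewise for bounded below spectra. If $\tilde H_i(Y)=0$ for $i<a$, then $Y_p$ is $(a-1)$-connected and the Hurewicz map induces $\pi_a(Y_p)\otimes\mathbb{F}_p\cong H_a(Y)$. If $Y$ has finite type, $\pi_i(Y_p)=\pi_i(Y)\otimes\mathbb{Z}_p$.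
\item[(C3)] Completion preserves fibration sequences of simply connected spaces; in particular $\Omega(Y_p)\simeq(\Omega Y)_p$ for $2$-connected $Y$.
\end{itemize}

A simply connected space $Z$ \emph{has range $[a,b]$}, $a\ge2$, if $\tilde H_*(Z)$ has finite total dimension and is concentrated in degrees $a,\dots,b$; the ends need not be attained. If $b<2a$, every class of $\tilde H_*(Z)$ is primitive for degree reasons. Put $\{Z,W\}_p=[\Sigma^\infty Z,(\Sigma^\infty W)_p]$. Completed spaces are not finite dimensional, so we need a version of the Freudenthal theorem in terms of ranges.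

\begin{lemma}\label{lem:stable}
If $Z$ and $W$ have ranges $[a,b]$ and $[a',b']$ with $b\le2a'-2$, then stabilization $[Z,W_p]\to\{Z,W\}_p$ is bijective.
\end{lemma}

\begin{proof}
Neither side changes if $W$ is replaced by $W_p$, so let $W$ be $(a'-1)$-connected. By the Freudenthal theorem the fiber of $W\to QW$ is $(2a'-2)$-connected. By (C2) and (C3) so is the fiber $F$ of $W_p\to(QW)_p=\Omega^\infty(\Sigma^\infty W)_p$, and the groups $\pi_iF$ are finitely generated $\mathbb{Z}_p$-modules. For such a module $\Gamma$ we have $H^i(Z;\Gamma)=0$ for $i>b$: for $\Gamma=\mathbb{Z}/p^s$ by induction on $s$ from the coefficient sequences, and for $\Gamma=\mathbb{Z}_p$ by passing to the limit, where $\lim^1$ vanishes because the groups $H^*(Z;\mathbb{Z}/p^s)$ are finite.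

Let $W_p\to\cdots\to P_i\to P_{i-1}\to\cdots\to(QW)_p$ be the Moore--Postnikov tower. Its nontrivial stages are fibers of maps $P_{i-1}\to K(\pi_iF,i+1)$ with $i\ge2a'-1>b$. The space $\mathrm{Map}_*(Z,K(\pi_iF,i+1))$ has $\pi_0=H^{i+1}(Z;\pi_iF)=0$ and $\pi_1=H^i(Z;\pi_iF)=0$. So $\mathrm{Map}_*(Z,P_i)\to\mathrm{Map}_*(Z,P_{i-1})$ is bijective on $\pi_0$ and surjective on $\pi_1$ at every base point. The $\lim^1$ term of the Milnor sequence vanishes, and $[Z,W_p]=\lim_i[Z,P_i]=[Z,(QW)_p]=\{Z,W\}_p$.
\end{proof}

\begin{lemma}\label{lem:idem}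
Let $e$ be a pointed self-map of a simply connected $p$-complete space $Y$ with $e\circ e\simeq e$. There are a simply connected $p$-complete space $eY$ and maps $eY\xrightarrow{i}Y\xrightarrow{r}eY$ with $ri\simeq1$ and $ir\simeq e$. Thus $i_*$ identifies $\tilde H_*(eY)$ with $e_*\tilde H_*(Y)$, and $r_*$ becomes $e_*$.
\end{lemma}

\begin{proof}
The functor $e_*[-,Y]$ on pointed connected CW complexes is a retract of $[-,Y]$. It satisfies the wedge axiom, and the Mayer--Vietoris axiom: if $u=eu$ and $v=ev$ are restrictions of a class $w$, they are also restrictions of $ew$. By Brown representability it is represented by a space $eY$, and the inclusion and the projection of functors give $i$ and $r$.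
\end{proof}

Call $Z$ \emph{stable} if it has a range $[a,b]$ with $b\le2a-2$. Then $[Z_p,Z_p]=[Z,Z_p]=\{Z,Z\}_p$ compatibly with composition, and $\{Z,Z\}_p$ is a $\mathbb{Z}_p$-algebra acting additively on $\tilde H_*(Z)$. If a group $\Gamma$ acts on $Z$, every element of $\mathbb{Z}_p[\Gamma]$ is therefore realized by a self-map of $Z_p$ that induces its mod $p$ reduction in homology, and an idempotent $e\in\mathbb{Z}_p[\Gamma]$ gives a retract $eZ:=e(Z_p)$ of $Z_p$. We use this for smash powers: if $Z$ has range $[a,b]$ with $b\le2a-1$, then $Z^{\wedge m}$ has range $[am,bm]$ with $bm\le2am-m$, so $Z^{\wedge m}$ is stable for $m\ge2$, and the symmetric group $S_m$ permutes its factors.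

\begin{lemma}\label{lem:count}
For a finitely generated module $\Gamma$ over $\mathbb{Z}_p$ or $\mathbb{Z}_{(p)}$, the number of $\mathbb{Z}/p$-summands is the dimension of the image of $\{x\in\Gamma:px=0\}\to\Gamma/p$. It is additive over direct sums and unchanged by $-\otimes\mathbb{Z}_p$.
\end{lemma}

\begin{proof}
The dimension is additive. It is $1$ for $\mathbb{Z}/p$, it is $0$ for $\mathbb{Z}/p^s$ with $s\ge2$ since $p^{s-1}\in p\Gamma$, and it is $0$ for torsion free modules.
\end{proof}

\subsection{Loop spaces, Samelson products and Lie elements}\label{subsec:lie}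

For connected $Y$ the Bott--Samelson theorem says that the unit $Y\to\Omega\Sigma Y$ induces an algebra isomorphism $T(\tilde H_*Y)\cong H_*(\Omega\Sigma Y)$. The evaluation $\Sigma\Omega X\to X$ induces the homology suspension $\sigma:\tilde H_N(\Omega X)\to H_{N+1}(X)$. It is natural, it sends the Hurewicz image of a map $S^N\to\Omega X$ to that of the adjoint $S^{N+1}\to X$, and for $X=\Sigma Y$ it restricts to the suspension isomorphism on $\tilde H_*(Y)$, because $\Sigma Y\to\Sigma\Omega\Sigma Y\to\Sigma Y$ is the identity.

Let $G$ be a loop space, and $f:Y\to G$, $g:Y'\to G$. The commutator $Y\times Y'\to G$, $(y,y')\mapsto f(y)g(y')f(y)^{-1}g(y')^{-1}$, factors uniquely up to homotopy through the \emph{Samelson product} $[f,g]:Y\wedge Y'\to G$, which is natural in $Y$ and $Y'$. If $x\in\tilde H_*(Y)$ and $x'\in\tilde H_*(Y')$ are primitive, then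
\begin{equation}\label{eq:samelson}
[f,g]_*(x\otimes x')=[f_*x,g_*x'] .
\end{equation}
Indeed, under the diagonal $x$ goes to the first or the third factor and $x'$ to the second or the fourth, and inversion is $-1$ on primitives; with $\xi=f_*x$, $\xi'=g_*x'$ the four terms add up to $\xi\xi'-\xi\xi'-(-1)^{|x||x'|}\xi'\xi+\xi\xi'$. The reduced diagonal of $Y\wedge Y'$ is the smash product of the reduced diagonals, so $x\otimes x'$ is again primitive and \eqref{eq:samelson} can be iterated. On $\pi_*(G)$ the Samelson product is bilinear and satisfies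
\[
[a,b]=-(-1)^{|a||b|}[b,a],\qquad [a,[b,c]]=[[a,b],c]+(-1)^{|a||b|}[b,[a,c]] .
\]

The \emph{Dynkin element} $\beta_m\in\mathbb{Z}[S_m]$ is the operator $x_1\otimes\cdots\otimes x_m\mapsto[\dots[x_1,x_2],\dots,x_m]$ on $m$-th tensor powers; under the signed action it gives iterated graded commutators. For a graded vector space $U$ put $L_m(U)=\beta_mU^{\otimes m}\subset T(U)$. By antisymmetry and the Jacobi identity every iterated commutator is an integral combination of left-normed ones, so $L_m(U)$ is the span of all iterated commutators of $m$ elements of $U$. If $T(U)$ carries the coproduct for which $U$ is primitive, then $L_m(U)$ consists of primitives, since commutators of primitives are primitive. The Dynkin--Specht--Wever theorem states that $\beta_m^2=m\beta_m$ in $\mathbb{Z}[S_m]$. So if $p\nmid m$, then $e_m=\beta_m/m\in\mathbb{Z}_p[S_m]$ is an idempotent with image $L_m(U)$, and $\beta_m$ acts on $L_m(U)$ as multiplication by $m$. If moreover $Z^{\wedge m}$ is stable, we put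
\[
L_m(Z)=e_mZ^{\wedge m},\qquad \tilde H_*(L_m(Z))=L_m(\tilde H_*Z).
\]

\subsection{Reduction to a suspension}\label{subsec:reduction}

\begin{proof}[Proof that Theorem \ref{thm:B}(i) implies Theorem \ref{thm:A}]
The complex $A$ is simply connected because $n\ge2$, and $\tilde H_*(A)$ is concentrated in $[n,n+k]$. The module $\tilde H_*(A;\mathbb{Z}_{(p)})$ is finitely generated; a free summand contributes $1$ to $\dim\tilde H_*(A)$ and a torsion summand contributes $2$. If $\dim\tilde H_*(A)=0$, then $A_{(p)}$ is contractible. If it is $1$, then $\tilde H_*(A;\mathbb{Z}_{(p)})$ is one copy of $\mathbb{Z}_{(p)}$, and the Hurewicz and Whitehead theorems make $A_{(p)}$ a $p$-local sphere. So $\dim\tilde H_*(A)\ge2$, and Theorem \ref{thm:B}(i) applies with $r=n$.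
\end{proof}

Now let $A$ be as in Theorem \ref{thm:B}(i). Raising $r$ to the lowest degree of $\tilde H_*(A)$ lowers $k$ and preserves $r\ge k+2$, so we assume $H_r(A)\ne0$.

\begin{lemma}\label{lem:cells}
There are a finite complex $A'$ with $\dim\tilde H_i(A)$ cells in each dimension $i>0$ and a $p$-local equivalence $A'\to A_{(p)}$. If $r\ge3$, then $A'\simeq\Sigma B_0$ for a finite complex $B_0$ with positive dimensional cells only in dimensions $[r-1,r+k-1]$.
\end{lemma}

\begin{proof}
Starting from $A_{r-1}=*$, we build complexes $A_i$ of dimension at most $i$ with maps $A_i\to A_{(p)}$ that are isomorphisms on $H_q$ for $q\le i$. Given $A_i$, the groups $H_q(A_{(p)},A_i)$ vanish for $q\le i$, and $H_{i+1}(A_{(p)},A_i)\cong H_{i+1}(A)$. The relative $\mathbb{Z}_{(p)}$-homology is finitely generated, so it also vanishes for $q\le i$, and the relative Hurewicz theorem gives $\pi_{i+1}(A_{(p)},(A_i)_{(p)})\otimes\mathbb{F}_p\cong H_{i+1}(A)$. Lift a basis to relative homotopy classes. After multiplication by an integer prime to $p$ their boundaries come from $\pi_i(A_i)$. Attach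 $(i+1)$-cells along these boundaries and extend the map by the relative classes. Then $H_{i+1}(A_{i+1},A_i)\cong H_{i+1}(A_{(p)},A_i)$, the boundary map to $H_i(A_i)$ is zero for both pairs, and so $A_{i+1}$ has the required property. The map from $A'=A_{r+k}$ is a mod $p$ homology isomorphism between spaces with finitely generated $\mathbb{Z}_{(p)}$-homology groups, hence a $p$-local equivalence.

Let $r\ge3$ and suppose $A_i\simeq\Sigma B'$ with $B'$ having cells in $[r-1,i-1]$; this holds for the wedge of spheres $A_r$. For $i\le r+k-1\le2r-3$ the suspension $\pi_{i-1}(B')\to\pi_i(\Sigma B')$ is onto, since $B'$ is $(r-2)$-connected. So the attaching maps of the $(i+1)$-cells desuspend.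
\end{proof}

If $r=2$, then $k=0$ and $A'$ is a wedge of at least two $2$-spheres. It retracts onto $S^2\vee S^2$, and Example \ref{ex:wedge} gives the assertion on single groups, which implies hyperbolicity (see the proof of Proposition \ref{prop:criterion}). So let $r\ge3$ and put $B=(B_0)_p$, $c=r-1$. The proof of Theorem \ref{thm:B}(i) uses only the following data:
\begin{equation}\label{eq:setup}
\begin{gathered}
B\text{ is $p$-complete of range }[c,c+k],\quad H_c(B)\neq0,\quad c\ge2,\quad 0\le k\le c-1,\\
V:=\tilde H_*(B),\quad\dim V\ge2,\qquad G:=\Omega(\Sigma B)_p\simeq\Omega A_p .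
\end{gathered}
\end{equation}
The inequality $k\le c-1$ is the hypothesis $r\ge k+2$. It makes $V$ primitive, so that $H_*(G)=T(V)$ is a Hopf algebra with $V$ primitive, and it makes the smash powers $B^{\wedge m}$, $m\ge2$, stable.

\section{Detecting $\mathbb{Z}/p$-summands}\label{sec:detect}

Fix $\nu\ge3$ and put $j=2\nu p-3$; note that $j>2\nu$.

\subsection{The element $\tau$}

The analogue of the Whitehead square is the first class that measures the failure of the double suspension $S^{2\nu-1}\to\Omega^2S^{2\nu+1}$ to be a $p$-local equivalence.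

\begin{lemma}\label{lem:omega2}
$H_q(\Omega^2S^{2\nu+1};\mathbb{Z}_{(p)})$ is $\mathbb{Z}_{(p)}$ for $q=2\nu-1$, zero for $2\nu-1<q\le j$, and $\mathbb{Z}/p$ for $q=j+1$. Hence $H_q(\Omega^2S^{2\nu+1})$ is zero for $2\nu-1<q\le j$ and one-dimensional for $q=j+1$.
\end{lemma}

\begin{proof}
Consider the cohomology Serre spectral sequence with $\mathbb{Z}_{(p)}$-coefficients of the path fibration over $\Omega S^{2\nu+1}$, with fiber $F=\Omega^2S^{2\nu+1}$. The base has the divided power algebra with basis $\gamma_i$, $|\gamma_i|=2\nu i$, $\gamma_i\gamma_1=(i+1)\gamma_{i+1}$, as cohomology. The bottom class $\iota^*\in H^{2\nu-1}(F;\mathbb{Z}_{(p)})$ transgresses to $\gamma_1$, so $d_{2\nu}(\gamma_i\otimes\iota^*)=\pm(i+1)\gamma_{i+1}$. This map from row $2\nu-1$ to row $0$ is injective, and its first nonzero cokernel in positive degree is $\mathbb{Z}/p$ in degree $2\nu p$. The cokernel must be killed, so there is a least $q>2\nu-1$ with $H^q(F;\mathbb{Z}_{(p)})\ne0$. A differential $d_s$ from position $(0,q)$ to row $2\nu-1$ is zero: for $s<2\nu$ and for $s>2\nu$ the target is zero,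 and for $s=2\nu$ the image lies in the kernel of the injective map above. As the abutment is trivial, the transgression maps $H^q(F;\mathbb{Z}_{(p)})$ isomorphically onto the cokernel in degree $q+1$, and the cokernel vanishes in positive degrees $\le q$. So $q=2\nu p-1=j+2$ and $H^q(F;\mathbb{Z}_{(p)})=\mathbb{Z}/p$. The universal coefficient theorem gives the statements on homology.
\end{proof}

By the $p$-local relative Hurewicz theorem, $\pi_{j+1}(\Omega^2S^{2\nu+1},S^{2\nu-1})_{(p)}\cong\mathbb{Z}/p$. The unlocalized group is finitely generated, hence finite with $p$-primary part $\mathbb{Z}/p$. Let $\kappa$ generate this part and put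
\[
\tau=\partial\kappa\in\pi_j(S^{2\nu-1}),\qquad p\tau=0,\qquad C_\tau=S^{2\nu-1}\cup_\tau e^{j+1}.
\]
The class $\kappa$ defines a map $C_\tau\to\Omega^2S^{2\nu+1}$ extending the double suspension. The Hurewicz image of $\kappa$ generates $H_{j+1}(\Omega^2S^{2\nu+1};\mathbb{Z}_{(p)})=\mathbb{Z}/p$, so the top class of $C_\tau$ maps to a generator $y$ of $H_{j+1}(\Omega^2S^{2\nu+1})$.

\begin{remark}\label{rem:whitehead}
For $p=2$ the Whitehead square of $\iota_{2\nu-1}$ lies in $\pi_{4\nu-3}=\pi_j$, has order at most $2$ and suspends to zero. The $2$-primary part of the kernel of the double suspension on $\pi_j(S^{2\nu-1})$ is generated by $\tau$, so the Whitehead square equals $\tau$ whenever it is nonzero.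
\end{remark}

\subsection{A two-stage spectrum that sees $y$}

Since $\tau$ dies after two suspensions, no stable operation is nonzero in $C_\tau$; in fact $P^\nu$ vanishes on every class of degree $2\nu-1$ of a space. What detects $\tau$ is the reason for the existence of $y$. In the proof of Lemma \ref{lem:omega2} the $\mathbb{Z}/p$ arises because $\gamma_1^p=p!\,\gamma_p$ vanishes mod $p$, and $\gamma_1^p=P^\nu\gamma_1$. So we compare $\Omega S^{2\nu+1}$ with the universal example of a class of degree $2\nu$ whose $p$-th power vanishes.

Let $E$ be the fiber of $P^\nu:\Sigma^{2\nu-1}H\to\Sigma^{2\nu p-1}H$, so that there is a fiber sequence of spectra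
\begin{equation}\label{eq:E}
\Sigma^{j+1}H\to E\to\Sigma^{2\nu-1}H\xrightarrow{P^\nu}\Sigma^{j+2}H ,
\end{equation}
and let $E_i=\Omega^\infty\Sigma^iE$. Then $\Omega E_{i+1}=E_i$, and $E_1$ is the fiber of the map $K(\mathbb{F}_p,2\nu)\to K(\mathbb{F}_p,2\nu p)$ classifying $P^\nu\iota=\iota^p$. So $\iota^p=0$ in $H^*(E_1)$, where $\iota\in H^{2\nu}(E_1)$ is the restricted fundamental class. We have $\pi_{2\nu+1}(E_2)=\pi_{2\nu-1}(E)=\mathbb{F}_p$; let $g:S^{2\nu+1}\to E_2$ correspond to $1$. Then $(\Omega g)^*\iota=\gamma_1$, where $\gamma_i$ now denotes the mod $p$ reduction.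

\begin{lemma}\label{lem:y}
The class $y'=(\Omega^2g)_*(y)\in H_{j+1}(E_0)$ is nonzero.
\end{lemma}

\begin{proof}
We compare, along $\Omega g$, the homology Serre spectral sequences ${}'\mathcal{E}$ and ${}''\mathcal{E}$ of the path fibrations over $\Omega S^{2\nu+1}$ and $E_1$. Both fibers are $(2\nu-2)$-connected with one-dimensional homology in degree $2\nu-1$, spanned by $\iota_*$ and by $\iota''_*=(\Omega^2g)_*\iota_*$. Write $\bar\iota$ for $\gamma_1$, respectively $\iota$, and $\iota^*$ for the bottom cohomology class of the fiber that transgresses to $\bar\iota$.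

In both spectral sequences the rows strictly between $0$ and $2\nu-1$ vanish. So the only differential that can enter position $(2\nu(p-1),2\nu-1)$ is $d^{2\nu}$, from $(2\nu p,0)$, and no earlier differential leaves $(2\nu p,0)$. Thus $\mathcal{E}^{2\nu}_{2\nu p,0}$ is the homology of the base, and $\mathcal{E}^{2\nu}_{2\nu(p-1),2\nu-1}$ is a subspace of $\mathcal{E}^2$. In the dual cohomology spectral sequence $w\otimes\iota^*$ survives to page $2\nu$ and $d_{2\nu}(w\otimes\iota^*)=\pm w\bar\iota$. Hence, for $z$ of degree $2\nu p$ and $w$ of degree $2\nu(p-1)$ in the base,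
\begin{equation}\label{eq:pairing}
\langle d^{2\nu}z,\ w\otimes\iota^*\rangle=\pm\langle z,\ w\bar\iota\rangle .
\end{equation}

Let $b_i\in H_{2\nu i}(\Omega S^{2\nu+1})$ be dual to $\gamma_i$. In ${}'\mathcal{E}$ the element $b_{p-1}\otimes\iota_*$ spans its position, and it is not hit, by \eqref{eq:pairing} with $w=\gamma_{p-1}$ and $\gamma_{p-1}\gamma_1=p\gamma_p=0$. The abutment is trivial, so it supports a nonzero differential, which is $d^{2\nu s}$ with $1\le s\le p-1$ and has target of fiber degree $2\nu(s+1)-2\ge2\nu$. By Lemma \ref{lem:omega2} this degree is $2\nu p-2$, so $s=p-1$. Thus all earlier differentials vanish on $b_{p-1}\otimes\iota_*$, and $d^{2\nu(p-1)}(b_{p-1}\otimes\iota_*)$ is a multiple of $y$.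

Suppose $y'=0$ and let $b''=(\Omega g)_*b_{p-1}$. By naturality all differentials up to $d^{2\nu(p-1)}$ vanish on $b''\otimes\iota''_*$, and later ones vanish because the base degree is $2\nu(p-1)$. So it is a boundary: $b''\otimes\iota''_*=d^{2\nu}z$ with $z\in H_{2\nu p}(E_1)$. Pair with $\iota^{p-1}\otimes\iota^*$. Up to a unit the left side gives $\langle b_{p-1},\gamma_1^{p-1}\rangle=(p-1)!\ne0$. By \eqref{eq:pairing} the right side gives $\pm\langle z,\iota^p\rangle=0$. This is a contradiction.
\end{proof}

\subsection{The detection theorem}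

Let $\mathcal{G}_p=\{2(p-1)p^r:r\ge0\}$ for $p$ odd and $\mathcal{G}_2=\{2^r:r\ge0\}$. These are the degrees of the operations $P^{p^r}$, respectively $Sq^{2^r}$, and by the Adem relations $P^\nu$ is a sum of products of these operations.

\begin{proposition}\label{prop:detect}
Let $X$ be simply connected and $p$-complete with $\tilde H_*(X)$ finite dimensional and zero in degrees $>T$. Let $\nu\ge3$, $j=2\nu p-3$, and assume
\[
\text{(a)}\quad T\le j,\qquad\qquad\text{(b)}\quad\mathcal{G}_p\cap[\,j+1-T,\ 2\nu(p-1)\,]=\emptyset .
\]
If $f_1,\dots,f_s:S^{2\nu-1}\to X$ have linearly independent Hurewicz images $x_i\in H_{2\nu-1}(X)$, then $\pi_j(X)$ has at least $s$ $\mathbb{Z}/p$-summands.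
\end{proposition}

\begin{proof}
We have $p(f_i\tau)=f_i(p\tau)=0$, so by Lemma \ref{lem:count} it suffices to show that the $f_i\tau$ are independent in $\pi_j(X)/p$. Suppose $\sum a_if_i\tau=p\xi$ with $a_i\in\mathbb{Z}$, $\xi\in\pi_j(X)$ and, say, $p\nmid a_1$. The relation lets us extend $(f_i)$ over a complex $K$. Stably there is a second extension, because $\tau$ dies after double suspension. The difference of the two extensions is a stable map whose mapping cone plays the role of $S^6\cup e^{12}$ in Section \ref{subsec:S5}.

\emph{The complex $K$.} Let $S=\bigvee_iS_i^{2\nu-1}$ and $f=(f_i):S\to X$. Let $\tau_i\in\pi_j(S)$ and $C_i\supset S_i^{2\nu-1}$ be the copies of $\tau$ and $C_\tau$, put $z=\sum a_i\tau_i$, and let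
\[
K=(S\vee S^j)\cup_{z-p\iota_j}e^{j+1},\qquad K/S^j=S\cup_ze^{j+1},\qquad K/S=S^j\cup_{-p}e^{j+1}.
\]
The cellular boundary of $e^{j+1}$ is zero mod $p$, so $H_{j+1}(K)$ is spanned by a class $\tilde e$ that maps to the top class of $K/S^j$. The characteristic maps $\chi_i\in\pi_{j+1}(\bigvee C_i,S)$ have $\partial\chi_i=\tau_i$. So $\sum a_i\chi_i$ has boundary $z$ and defines a map $k_0:K/S^j\to\bigvee C_i$, which is the identity on $S$ and sends the top class to $\sum a_i[e_i]$, where $[e_i]$ is the top class of $C_i$.

\emph{Two maps to $QX$.} Since $f_*z=p\xi$, the map $f\vee\xi$ extends to $K\to X$; let $\phi_1:K\to X\to QX$. Let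
\[
\phi_2:\ K\to K/S^j\xrightarrow{k_0}\textstyle\bigvee C_i\to\Omega^2\Sigma^2S\to QS\xrightarrow{Qf}QX ,
\]
where $C_i\to\Omega^2S_i^{2\nu+1}\to\Omega^2\Sigma^2S$ is given by $\kappa$. On $S$ both maps are the composite $S\to X\to QX$. The sequence of abelian groups $[K/S,QX]\to[K,QX]\to[S,QX]$ is exact, so $\phi_1-\phi_2=\pi^*\omega$, where $\pi:K\to K/S$ is the projection and $\omega\in[K/S,QX]=[\Sigma^\infty K/S,\Sigma^\infty X]$.

\emph{A map to $E$.} Choose $\alpha\in H^{2\nu-1}(X)$ with $\langle\alpha,x_1\rangle=1$ and $\langle\alpha,x_i\rangle=0$ for $i>1$. By (a), $H^{j+1}(X)=H^{j+2}(X)=0$, so by \eqref{eq:E} there is a unique lift $\tilde\alpha:\Sigma^\infty X\to E$ of $\alpha$.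

\emph{Claim: $\tilde\alpha\omega\ne0$ in $[\Sigma^\infty K/S,E]$.} Let $g_i=\Omega^\infty\tilde\alpha\circ\phi_i:K\to E_0$. Composition with $\tilde\alpha$ is a homomorphism $[K,QX]\to[K,E_0]$, so $g_1-g_2=\pi^*(\tilde\alpha\omega)$, and it suffices to show $g_{1*}\tilde e\ne g_{2*}\tilde e$. We have $g_{1*}\tilde e=0$, because $g_1$ factors through $X$ and $H_{j+1}(X)=0$. For $g_2$, note that $QS=\Omega^2Q\Sigma^2S$ naturally and $\Omega^\infty\tilde\alpha=\Omega^2\Omega^\infty\Sigma^2\tilde\alpha$. So $\Omega^2\Sigma^2S\to QS\to QX\to E_0$ is $\Omega^2$ of the composite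
\[
\Sigma^2S\to Q\Sigma^2S\xrightarrow{Q\Sigma^2f}Q\Sigma^2X\xrightarrow{\Omega^\infty\Sigma^2\tilde\alpha}E_2 .
\]
On $S_i^{2\nu+1}$ this is the element $\tilde\alpha f_i$ of $\pi_{2\nu-1}(E)\cong\pi_{2\nu-1}(\Sigma^{2\nu-1}H)=\mathbb{F}_p$, that is, $\langle\alpha,x_i\rangle g$. Hence the map $\Omega^2S_i^{2\nu+1}\to E_0$ is $\Omega^2g$ for $i=1$ and null for $i>1$, and $g_{2*}\tilde e=a_1y'\ne0$ by Lemma \ref{lem:y}.

\emph{The long operation is nonzero.} Let $C_\omega$ be the cofiber of $\omega:\Sigma^\infty K/S\to\Sigma^\infty X$. The cohomology of $K/S$ is concentrated in degrees $j,j+1>2\nu$, so $\alpha$ extends to a class $\hat\alpha\in H^{2\nu-1}(C_\omega)$. If $P^\nu\hat\alpha=0$, then $\hat\alpha$ lifts to $C_\omega\to E$; the restriction of the lift to $\Sigma^\infty X$ lifts $\alpha$, hence equals $\tilde\alpha$, and then $\tilde\alpha\omega=0$. By the claim, $P^\nu\hat\alpha\ne0$ in degree $j+2$.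

\emph{The long operation is zero.} Some product of operations $P^{p^r}$, respectively $Sq^{2^r}$, of total degree $2\nu(p-1)$ is nonzero on $\hat\alpha$. Applying the factors one at a time gives a chain of nonzero classes from degree $2\nu-1\le T$ to degree $j+2$. Now $H^*(C_\omega)$ vanishes except in degrees $\le T$ and in degrees $j+1,j+2$, and $T\le j$. So some step goes from a degree $d_1\in[2\nu-1,T]$ to a degree $d_2\in\{j+1,j+2\}$. Then $d_2-d_1\in\mathcal{G}_p$ and $j+1-T\le d_2-d_1\le j+2-(2\nu-1)=2\nu(p-1)$, contradicting (b).
\end{proof}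

\begin{remark}\label{rem:sphere}
For $X=(S^{2\nu-1})_p$ and $T=2\nu-1$ the interval in (b) is $[2\nu(p-1)-1,2\nu(p-1)]$, and (b) says that $\nu$ is not a power of $p$. Without it $\tau$ can vanish. For $p=2$, $\nu=4$ the $H$-space $S^7$ is a retract of $\Omega S^8$ and $\pi_{14}(S^8)\cong\pi_{15}(S^9)$, so the double suspension is injective on $\pi_{13}(S^7)$ and $\tau=0$.
\end{remark}

\subsection{A criterion for hyperbolicity}

The next proposition isolates what the rest of the paper has to construct. The numbers $11$ and $37$ come from Section \ref{sec:spheres}.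

\begin{proposition}\label{prop:criterion}
Let $A$ be simply connected of finite type, and let $c\ge2$, $k\ge0$ be integers with $pk<(p-1)^2c$. Suppose that for each $h\ge1$ there are positive integers $m_h$, $N_h$ and a simply connected $p$-complete space $X_h$ such that
\begin{itemize}
\item[(1)] $N_h$ is even, $cm_h\le N_h\le(c+k)m_h$, $m_h\le11h+37$, $N_h\to\infty$, and $|N_{h+1}-N_h|\le\delta$ for a constant $\delta$;
\item[(2)] $\tilde H_*(X_h)$ is finite dimensional and zero in degrees $>(c+k)m_h+1$;
\item[(3)] $\Omega X_h$ is a retract of $\Omega A_p$;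
\item[(4)] there are $2^h$ maps $S^{N_h+1}\to X_h$ with linearly independent Hurewicz images.
\end{itemize}
Then there are $\gamma>1$ and $j_1<j_2<\cdots$ with $j_{l+1}/j_l$ bounded such that $\pi_{j_l}(A_{(p)})$ has at least $\gamma^{j_l}$ $\mathbb{Z}/p$-summands, and $A$ is $\mathbb{Z}/p$-hyperbolic. If $p$ is odd and $k\le c-1$, then $\liminf_n\frac{\ln t_n}{n}\ge\frac{\ln2}{132\,p^2c}$.
\end{proposition}

\begin{proof}
Let $\varkappa=k/c$. The hypothesis says $p-1-\varkappa>(p-1)/p$, so $\mu=(p-1)/(p-1-\varkappa)$ satisfies $1\le\mu<p$. Fix $\mu'$ with $\mu<\mu'<p$. For large $l$ let $h=h(l)\ge2$ be least with $N_h+2\ge2\mu'p^l$, and write $N=N_h$, $m=m_h$. Since $N_{h-1}+2<2\mu'p^l$,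
\begin{equation}\label{eq:window}
2\mu'p^l\le N+2<2\mu'p^l+\delta<2p^{l+1}\qquad\text{for large }l .
\end{equation}
Apply Proposition \ref{prop:detect} to $X_h$ with $2\nu=N+2$, $j=j_l=p(N+2)-3$ and $T=(c+k)m+1\le(1+\varkappa)N+1$. Condition (a) holds because $1+\varkappa<p$ and $1\le2p-3$. If $q$ lies in the interval of (b), then
\[
q\ge j+1-T\ge(p-1-\varkappa)N+2p-3\ge(p-1-\varkappa)(N+2)-1\ge2(p-1)\frac{\mu'}{\mu}\,p^l-1 ,
\]
which exceeds $2(p-1)p^l$ for large $l$, and $q\le(p-1)(N+2)<2(p-1)p^{l+1}$. No element of $\mathcal{G}_p$ lies strictly between these two numbers, so (b) holds. Thus $\pi_{j_l}(X_h)$ has at least $2^{h(l)}$ $\mathbb{Z}/p$-summands. By (3) it is a direct summand of $\pi_{j_l}(A_p)=\pi_{j_l}(A)\otimes\mathbb{Z}_p$, so by Lemma \ref{lem:count} the group $\pi_{j_l}(A_{(p)})$ has at least $2^{h(l)}$ such summands.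

By \eqref{eq:window}, $j_l/p^{l+1}\to2\mu'$, so $j_{l+1}/j_l\to p$. By (1), $h(l)\ge\frac1{11}\big(\frac{N}{c+k}-37\big)$ with $N=(j_l+3)/p-2$, so $h(l)\ge\eta j_l$ for some $\eta>0$ and all large $l$. Discard finitely many $l$ and put $\gamma=2^\eta$. If $j_l\le n<j_{l+1}$, then $\frac{\ln t_n}{n}\ge\frac{j_l}{j_{l+1}}\ln\gamma$, which is bounded below by a positive constant.

Let $p$ be odd and $k\le c-1$; we do not optimize the constant. Then $\mu<\frac{p-1}{p-2}\le2$, so we may take $\mu'=2$, and \eqref{eq:window} gives $p^l\le N+2<6p^l$ for large $l$. Hence $j_l<6p^{l+1}$, and $N\le2cm$ gives $h(l)\ge\frac{p^l-2}{22c}-4$. For $6p^{l+1}\le n<6p^{l+2}$ we get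
\[
\frac{\ln t_n}{n}\ \ge\ \frac{h(l)\ln2}{n}\ \ge\ \frac{\ln2}{n}\Big(\frac{n}{6p^2\cdot22\,c}-\frac1{11c}-4\Big),
\]
and the bound follows.
\end{proof}

\section{Retracts of the loop space}\label{sec:retract}

In this section $B$ is a simply connected space such that $V=\tilde H_*(B)$ is finite dimensional and primitive, and $G=\Omega(\Sigma B)_p$. Samelson products give maps $\Omega X\to G$ from the loop spaces of smaller spaces $X$; the difficulty is to map back. The natural candidates, the James--Hopf maps, are not $H$-maps. We show that in homology they are nevertheless multiplicative on products of primitives of the right weight.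

Let $J(B)\simeq\Omega\Sigma B$ be the James construction, the free monoid on $B$ with the base point as unit. For $M\ge1$ the James--Hopf map $H_M:J(B)\to J(B^{\wedge M})$ is
\[
H_M(b_1\cdots b_q)=\prod_I\,b_{i_1}\wedge\dots\wedge b_{i_M},
\]
where the product runs over the $M$-element subsets $I=\{i_1<\dots<i_M\}$ of $\{1,\dots,q\}$ in colexicographic order (largest elements are compared first). This order is preserved by order preserving injections, so deleting a letter equal to the base point does not change the value, and $H_M$ is well defined. In homology it is a linear map $T(V)\to T(V^{\otimes M})$.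

\begin{lemma}\label{lem:hopf}
On $V^{\otimes M}\subset T(V)$ the map $(H_M)_*$ is the identity onto the generators of $T(V^{\otimes M})$. If $c_1,\dots,c_s\in V^{\otimes M}$ are primitive in $T(V)$, then
\[
(H_M)_*(c_1\cdots c_s)=c_1\otimes\dots\otimes c_s\in(V^{\otimes M})^{\otimes s}\subset T(V^{\otimes M}).
\]
\end{lemma}

The mechanism is visible for $M=s=2$ and classes of even degree. The formula \eqref{eq:xi} below reads
\[
(H_2)_*(b_1b_2b_3b_4)=b_1b_2\otimes b_3b_4+b_1b_3\otimes b_2b_4+b_2b_3\otimes b_1b_4 .
\]
The sum of the last two terms is symmetric in $b_1,b_2$, so it vanishes when $b_1b_2$ is replaced by a commutator $xy-yx$.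

\begin{proof}
Let $q=Ms$. On $B^q$ the map $H_M$ is the iterated diagonal $B^q\to\prod_IB^q$, followed by the projections $B^q\to B^I\to B^{\wedge M}$ and the product in $J(B^{\wedge M})$. Let $b_1,\dots,b_q\in V$. As the $b_i$ are primitive, the iterated coproduct of $b_1\otimes\cdots\otimes b_q$ is the signed sum over all ways of sending each $b_i$ to one of the factors. Let $S$ be the set of indices sent to the factor $I$. If $S\not\subset I$, the projection to $B^I$ kills the term; if $\emptyset\ne S\subsetneq I$, the projection to $B^{\wedge M}$ kills it. So only partitions of $\{1,\dots,q\}$ into $M$-sets contribute, and disjoint sets are ordered colexicographically by their maxima. Thus on $V^{\otimes q}$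
\begin{equation}\label{eq:xi}
(H_M)_*=\Xi_s:=\sum_{\mathcal{P}}\sigma_{\mathcal{P}},\qquad\sigma_{\mathcal{P}}(b_1\otimes\cdots\otimes b_q)=\pm\,b_{I_1}\otimes\cdots\otimes b_{I_s},
\end{equation}
where $\mathcal{P}=(I_1,\dots,I_s)$ runs over the partitions into $M$-sets with $\max I_1<\dots<\max I_s$, the symbol $b_I$ is the product of the $b_i$, $i\in I$, in increasing order, and $\sigma_{\mathcal{P}}$ is a signed place permutation. In particular $\Xi_1=1$. We show $\Xi_s(c_1\cdots c_s)=c_1\otimes\Xi_{s-1}(c_2\cdots c_s)$; the lemma follows by induction on $s$.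

If $\{1,\dots,M\}$ is a set of $\mathcal{P}$, it is $I_1$, and these partitions contribute $c_1\otimes\Xi_{s-1}(c_2\cdots c_s)$.

Otherwise $\{1,\dots,M\}$ meets $l\ge2$ of the sets, and every set contains an index $>M$, so the order of the sets is determined by the indices $>M$. Group these partitions into classes by the intersections $I_t\cap\{M+1,\dots,q\}$, $t=1,\dots,s$. A class determines the labels $t_1<\dots<t_l$ of the incomplete sets and the numbers $m_1,\dots,m_l\ge1$ of missing indices, and its members correspond to the ordered decompositions $\{1,\dots,M\}=J_1\sqcup\dots\sqcup J_l$ with $|J_i|=m_i$. Indices $\le M$ come first in each $I_t$. So $\sigma_{\mathcal{P}}=\sigma'\circ(\mathrm{sh}_J\otimes1)$, where $\mathrm{sh}_J(b_1\cdots b_M)=\pm b_{J_1}\otimes\dots\otimes b_{J_l}$, and $\sigma'$, which moves the $i$-th block to the front of the $t_i$-th set, depends only on the class. The signs match because the signed permutations form an action of $S_q$. The class contributes $\sigma'\circ\big((\sum_J\mathrm{sh}_J)\otimes1\big)$. Since $V$ is primitive, $\sum_J\mathrm{sh}_J$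 is the component $V^{\otimes M}\to V^{\otimes m_1}\otimes\dots\otimes V^{\otimes m_l}$ of the iterated coproduct of $T(V)$. The iterated coproduct of the primitive $c_1$ is $\sum1\otimes\dots\otimes c_1\otimes\dots\otimes1$, whose component of this type is zero since $l\ge2$ and all $m_i\ge1$.
\end{proof}

\begin{proposition}\label{prop:retract}
Let $X$ be $2$-connected and $p$-complete with $H_*(\Omega X)=T(U)$ as an algebra, for a graded subspace $U\subset\tilde H_*(\Omega X)$. Let $\Phi:X\to(\Sigma B)_p$ and $\rho:(\Sigma B^{\wedge M})_p\to X$ be maps, and let $\bar\rho$ be the restriction of $(\Omega\rho)_*$ to the generators $V^{\otimes M}$ of $T(V^{\otimes M})$. Assume that $(\Omega\Phi)_*U$ consists of primitives of $T(V)$ lying in $V^{\otimes M}$, and that $\bar\rho\circ(\Omega\Phi)_*$ maps $U$ isomorphically onto $U$. Put $R=\Omega\rho\circ(H_M)_p:G\to\Omega X$. Then $R\circ\Omega\Phi$ is an equivalence, so $\Omega X$ is a retract of $G$, and $R_*=\bar\rho$ on $V^{\otimes M}\subset T(V)$.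
\end{proposition}

\begin{proof}
The last assertion is the first part of Lemma \ref{lem:hopf}. The maps $(\Omega\Phi)_*$ and $(\Omega\rho)_*$ are algebra maps, so for $x_1,\dots,x_s\in U$ the lemma gives $R_*(\Omega\Phi)_*(x_1\cdots x_s)=\prod_i\bar\rho(\Omega\Phi)_*x_i$. Thus $(R\circ\Omega\Phi)_*$ is the automorphism of $T(U)$ induced by an automorphism of $U$. As $\Omega X$ is simply connected and $p$-complete, (C1) applies.
\end{proof}

\section{Exponentially many spherical classes}\label{sec:spheres}

Samelson products of spherical classes are spherical, so it is enough to find three spherical classes in $H_*(G)$ that generate a free algebra. The bottom class $u$ is spherical by the Hurewicz theorem. A second class $v$ need not be: in a Moore space it supports a Bockstein. The obstruction lies in the way $v$ is attached to the sphere carrying $u$, and it disappears after bracketing three times with $u$, because the fourfold bracket of a homotopy class with itself is zero.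

\begin{lemma}\label{lem:four}
Let $G$ be a loop space and $\hat u\in\pi_c(G)$. Then $[\hat u,[\hat u,[\hat u,\hat u]]]=0$.
\end{lemma}

\begin{proof}
Put $w=[\hat u,\hat u]$, of even degree. If $c$ is even, the Jacobi identity gives $[\hat u,w]=[w,\hat u]+[\hat u,w]$, so $[w,\hat u]=0$ and $[\hat u,w]=0$. If $c$ is odd, it gives $[\hat u,w]=[w,\hat u]-[\hat u,w]$, and $[w,\hat u]=-[\hat u,w]$, so $3[\hat u,w]=0$. The Jacobi identity for $(\hat u,\hat u,w)$ gives $2[\hat u,[\hat u,w]]=[w,w]$, and $2[w,w]=0$ by antisymmetry. So $[\hat u,[\hat u,w]]$ is killed by $3$ and by $4$.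
\end{proof}

\begin{proposition}\label{prop:spheres}
Let $G$ be a simply connected $p$-complete loop space. Let $D$ be $p$-complete of range $[c,c+k]$ with $H_c(D)\ne0$, such that $V_D=\tilde H_*(D)$ is primitive and $\dim V_D\ge2$; if $p=2$, let $c$ be even. Let $\varphi:D\to G$ be a map and $\varphi_\#:T(V_D)\to H_*(G)$ the algebra map extending $\varphi_*$. Then there are integers $m_h,N_h$ $(h\ge1)$ with $m_h\ge2$ and $p\nmid m_h$, satisfying condition (1) of Proposition \ref{prop:criterion}, and for each $h$ there are $2^h$ linearly independent elements $\ell\in L_{m_h}(V_D)$ of degree $N_h$ such that each $\varphi_\#(\ell)$ is the Hurewicz image of a map $S^{N_h}\to G$.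
\end{proposition}

\begin{proof}
\emph{Three spherical classes.} By (C2) there is a map $u:S^c\to D$ with nonzero Hurewicz image, also written $u\in H_c(D)$. Put $\hat u=\varphi u\in\pi_c(G)$ and
\[
\theta=[\hat u,[\hat u,[\hat u,\varphi]]]:S^{3c}\wedge D\to G .
\]
By naturality and Lemma \ref{lem:four} the composite of $\theta$ with $1\wedge u$ is null, so $\theta$ factors through a map $\bar\theta:S^{3c}\wedge K_u\to G$, where $K_u$ is the mapping cone of $u$. By (C1), $\bar\theta$ extends over $S^{3c}\wedge(K_u)_p$. Here $\tilde H_*(K_u)=V_D/\langle u\rangle$ is nonzero because $\dim V_D\ge2$; let $c'\in[c,c+k]$ be its lowest degree. By (C2) there is a map $S^{c'}\to(K_u)_p$ with nonzero Hurewicz image, the class of some $v\in H_{c'}(D)$ independent of $u$. Composing with $\bar\theta$ gives $\hat z_0\in\pi_{3c+c'}(G)$, and by \eqref{eq:samelson} its Hurewicz image is $\varphi_\#(\mathrm{ad}(u)^3v)$, where $\mathrm{ad}(u)=[u,-]$. Put $\hat z_i=[\hat u,\hat z_{i-1}]$. Its Hurewicz image is $\varphi_\#(z_i)$, where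
\[
z_i=\mathrm{ad}(u)^{i+3}v\in T(V_D)\quad\text{has weight }i+4\text{ and degree }(i+4)c+(c'-c).
\]

\emph{Brackets.} Let $a,b\ge1$. For a sequence $\mathbf{i}=(i_1,\dots,i_{a+b})$ of $a$ ones and $b$ twos, the Samelson product $[\dots[[\hat z_0,\hat z_{i_1}],\hat z_{i_2}],\dots,\hat z_{i_{a+b}}]$ is a map $S^N\to G$ with Hurewicz image $\varphi_\#(\ell_{\mathbf{i}})$, where $\ell_{\mathbf{i}}=[\dots[z_0,z_{i_1}],\dots,z_{i_{a+b}}]\in L_m(V_D)$ and
\begin{equation}\label{eq:mN}
m=4+5a+6b,\qquad N=mc+(1+a+b)(c'-c).
\end{equation}
Since $1+a+b\le m$ and $0\le c'-c\le k$, we have $cm\le N\le(c+k)m$.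

\emph{Independence.} Extend $u,v$ to a homogeneous basis of $V_D$ and project $T(V_D)$ to the tensor algebra on $u,v$ by killing the other basis elements. Order words of equal length lexicographically with $u>v$. The largest word in $\mathrm{ad}(u)^rv$ is $u^rv$, with coefficient $1$, and the largest word of a product of homogeneous elements is the product of the largest words. The word $u^{r_1}v\cdots u^{r_s}v$ determines $(r_1,\dots,r_s)$. So distinct monomials in $z_0,z_1,z_2$ have distinct largest words, and $z_0,z_1,z_2$ freely generate a free algebra. In it $\ell_{\mathbf{i}}$ equals $z_0z_{i_1}\cdots z_{i_{a+b}}$ plus monomials beginning with $z_1$ or $z_2$. Hence the $\binom{a+b}{a}$ elements $\ell_{\mathbf{i}}$ are linearly independent.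

\emph{Choice of $a$ and $b$.} Two free parameters are needed to make $N$ even and $m$ prime to $p$. Given $h$, we choose $a,b\in[h,h+3]$. For $p$ odd take $a\in\{a_0,a_0+2\}$ and $b\in\{b_0,b_0+2\}$, where $a_0,b_0\in\{h,h+1\}$ with $a_0$ even and $b_0$ odd. Then $m$ and $1+a+b$ are even, so $N$ is even. If $p$ divided $m$ for all four choices, it would divide $10$ and $12$; so some choice has $p\nmid m$. For $p=2$ take $a$ odd and $b$ even. Then $m$ is odd, and $N$ is even because $c$ and $1+a+b$ are even.

Finally $\binom{a+b}{a}\ge\binom{2h}{h}\ge2^h$ and $11h\le m_h\le11h+37$, so $N_h\to\infty$. When $h$ increases by $1$, the numbers $a$ and $b$ change by at most $4$, so $|N_{h+1}-N_h|\le44c+8k$ by \eqref{eq:mN}.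
\end{proof}

\section{Narrow retracts at the prime $2$}\label{sec:narrow}

Let $B$, $V$, $G$, $c$, $k$ be as in \eqref{eq:setup}. Proposition \ref{prop:criterion} needs \eqref{eq:ratio} and, for $p=2$, Proposition \ref{prop:spheres} needs an even bottom degree. The following result supplies a substitute for $B$ with both properties.

\begin{proposition}\label{prop:D}
There are $M\ge1$, a $p$-complete space $D$ of range $[c_D,c_D+k_D]$ with $V_D=\tilde H_*(D)$, and maps $\varphi_D:D\to G$, $r_D:B^{\wedge M}\to D$ such that
\begin{itemize}
\item[(i)] $H_{c_D}(D)\ne0$, $\dim V_D\ge2$, $k_D\le c_D-1$ and $pk_D<(p-1)^2c_D$;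
\item[(ii)] $\varphi_{D*}V_D\subset L_M(V)$ and $r_{D*}\varphi_{D*}=\mathrm{id}$;
\item[(iii)] if $p$ is odd, $c_D=c$; if $p=2$, $c_D$ is even.
\end{itemize}
\end{proposition}

For $p$ odd take $D=B$, $M=1$, $\varphi_D$ the unit and $r_D$ the identity; then $pk<pc<(p-1)^2c$, as $(p-1)^2>p$ for $p\ge3$. For the rest of this section $p=2$. Signs disappear, so $V$ is an ordinary $\mathbb{F}_2$-vector space with an extra grading, and $L(U)=\bigoplus_nL_n(U)$ is the Lie subalgebra of $T(U)$ generated by $U$.

We need $2k_D<c_D$. A smash power has the same ratio $k/c$ as $B$, so we must pass to small retracts, and there are two problems. We must find idempotents in $\mathbb{Z}_2[S_i]$ whose image in $U^{\otimes i}$ is narrow (Section \ref{subsec:steinberg}), and we must map a space that contains an arbitrary smash power as a factor into the Lie elements of $T(V)$, with a left inverse (Section \ref{subsec:embed}).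

\subsection{Embedding tensor powers in Lie elements}\label{subsec:embed}

The bracket map $V\otimes V^{\otimes q}\to L_{q+1}(V)$ is not injective, since $[x,x]=0$. It becomes injective if the first letter is of a different kind from the others and all letters are free generators of a subalgebra. The weights $3$ and $5$ are chosen because they are odd, so that $e_3,e_5$ exist, and less than $3+3$. Let $\psi\in\mathbb{F}_2[S_M]$, $M=3+5q$, be the operator
\[
\ell_0\otimes\ell_1\otimes\cdots\otimes\ell_q\longmapsto[\dots[\ell_0,\ell_1],\dots,\ell_q]\qquad\text{on }U^{\otimes M}=U^{\otimes3}\otimes(U^{\otimes5})^{\otimes q},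
\]
and let $\varepsilon_0=e_3\otimes e_5^{\otimes q}$, an idempotent with image $L_3(U)\otimes L_5(U)^{\otimes q}$.

\begin{lemma}\label{lem:psi}
For every finite dimensional $\mathbb{F}_2$-vector space $U$, the operator $\psi$ is injective on $L_3(U)\otimes L_5(U)^{\otimes q}$. There is $\zeta\in\mathbb{F}_2[S_M]$ with $\zeta\psi\varepsilon_0=\varepsilon_0$.
\end{lemma}

\begin{proof}
Let $L=L(U)$ and $\mathfrak{g}=\bigoplus_{n\ge3}L_n$. Brackets of elements of $\mathfrak{g}$ have weight at least $6$, so there is a weight graded complement $W$ of $[\mathfrak{g},\mathfrak{g}]$ in $\mathfrak{g}$ containing $L_3\oplus L_5$. We first show that $T(W)\to T(U)$ is injective; this is the graded case of the Shirshov--Witt theorem. The enveloping algebra of $L$ is $T(U)$: the evident map $T(U)\to\mathcal{U}(L)$ is onto since $U$ generates $L$, and it has a left inverse. By the Poincar\'e--Birkhoff--Witt theorem $\Lambda=\mathcal{U}(\mathfrak{g})$ embeds in $T(U)$, and $T(U)$ is a free left $\Lambda$-module. So $0\to T(U)\otimes U\to T(U)\to\mathbb{F}_2\to0$ is a free resolution over $\Lambda$,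 and $\mathrm{Tor}_2^\Lambda(\mathbb{F}_2,\mathbb{F}_2)=0$. Let $I$ be the augmentation ideal of $\Lambda$, so that $W\cong\mathfrak{g}/[\mathfrak{g},\mathfrak{g}]\cong I/I^2$. The multiplication $\Lambda\otimes W\to I$ is onto by induction on the weight; let $J$ be its kernel. Since $\mathrm{Tor}_1^\Lambda(\mathbb{F}_2,I)=\mathrm{Tor}_2^\Lambda(\mathbb{F}_2,\mathbb{F}_2)=0$, the sequence $0\to\mathbb{F}_2\otimes_\Lambda J\to W\to I/I^2\to0$ is exact. So $\mathbb{F}_2\otimes_\Lambda J=0$, and $J=0$ because it is positively graded. From $I\cong\Lambda\otimes W$ we get $T(W)\cong\Lambda$ by induction on the weight.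

In $T(W)$, for $x\in L_3$ and $y_i\in L_5$, the bracket $[\dots[x,y_1],\dots,y_q]$ is $xy_1\cdots y_q$ plus monomials beginning with a letter from $L_5$. So projection to the component $L_3\otimes L_5^{\otimes q}$ of $T(W)$ is a left inverse of $\psi$.

Take $U$ with basis $u_1,\dots,u_M$. The span of the words in which each $u_i$ occurs once is a free left module over $R=\mathbb{F}_2[S_M]$ on $u_1\otimes\dots\otimes u_M$. Identifying it with $R$, we see that left multiplication by $\psi$ is an injective map of right $R$-modules $\varepsilon_0R\to R$. The module $\varepsilon_0R$ is projective, hence injective, as $R$ is the group algebra of a finite group over a field. So the map has a retraction $R\to\varepsilon_0R$, which is left multiplication by the image $\zeta$ of $1$.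
\end{proof}

For $l=3,5$ let $\varphi_l:L_l(B)\to(B^{\wedge l})_2\to G$ be the inclusion followed by the $l$-fold left-normed Samelson product of the unit $B\to G$. By \eqref{eq:samelson}, $\varphi_{l*}$ is $\beta_l=l=1$ on $L_l(V)$, that is, the inclusion into $T(V)$. Let
\[
D'=\big(L_3(B)\wedge L_5(B)^{\wedge q}\big)_2,\qquad\varphi_{D'}=[\dots[\varphi_3,\varphi_5],\dots,\varphi_5]:D'\to G .
\]
Then $\tilde H_*(D')=\varepsilon_0V^{\otimes M}$, and $\varphi_{D'*}$ is the restriction of $\psi$, with values in $L_M(V)$. The smash product of the retractions onto $L_3(B)$ and $L_5(B)$ gives a map $(B^{\wedge M})_2\to D'$ inducing $\varepsilon_0$. Precompose it with a map $B^{\wedge M}\to(B^{\wedge M})_2$ realizing a lift of $\zeta$ to $\mathbb{Z}[S_M]$, to obtain $r_{D'}:B^{\wedge M}\to D'$. For $x=\varepsilon_0x$ we get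
\begin{equation}\label{eq:Dprime}
r_{D'*}\varphi_{D'*}x=\varepsilon_0\zeta\psi\varepsilon_0x=x .
\end{equation}

\subsection{Powers of the determinant}\label{subsec:steinberg}

Let $U$ be a graded $\mathbb{F}_2$-vector space of dimension $d\ge2$ with a homogeneous basis in degrees $\delta_1,\dots,\delta_d>0$, and $\Delta=\sum_s\delta_s$. The narrowest piece of a tensor power is the determinant $\det=\Lambda^dU$, which lies in the single degree $\Delta$, but the antisymmetrizer has denominator $d!$. The remedy is to split off $X\otimes\det^{\,t'}$ for a fixed module $X$ and large $t'$. For $d=2$ one can take $X=U$. There $U^*\cong U\otimes\det^{-1}$, and $U$ is a summand of $U\otimes U^*\otimes U$, so $U\otimes\det$ is a summand of $U^{\otimes3}$. Inductively $U\otimes\det^{\,t}$ is a summand of $U^{\otimes(2t+1)}$; it lies in the two degrees $t\Delta+\delta_1$ and $t\Delta+\delta_2$. For general $d$ the role of $U$ is played by the Steinberg module, which is self-dual up to a power of the determinant and is a summand of a tensor power of $U$.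

We regard $GL_d=GL(U)$ as a group scheme over $\mathbb{F}_2$, with the torus that is diagonal in the chosen basis. The formal character of a module records the dimensions of the weight spaces as a Laurent polynomial in $x_1,\dots,x_d$. It is additive in exact sequences, and the characters of the simple modules are linearly independent. A vector of weight $(\mu_1,\dots,\mu_d)$ in $U^{\otimes i}$ has degree $\sum_s\mu_s\delta_s$, so the Poincar\'e polynomial of a submodule of $U^{\otimes i}$ is obtained from its character by the substitution $x_s=T^{\delta_s}$.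

\begin{lemma}\label{lem:steinberg}
Let $m_0=d(d-1)/2$, $t\ge0$ and $i=(2t+1)m_0$. There is an idempotent $\varepsilon\in\mathbb{Z}_2[S_i]$ such that $\varepsilon U^{\otimes i}$ has Poincar\'e polynomial $T^{t(d-1)\Delta}\prod_{s<s'}(T^{\delta_s}+T^{\delta_{s'}})$.
\end{lemma}

\begin{proof}
Let $\lambda=(d-1,\dots,1,0)$, a partition of $m_0$. The Young symmetrizer $c_\lambda\in\mathbb{Z}[S_{m_0}]$ satisfies $c_\lambda^2=n_\lambda c_\lambda$, where $n_\lambda$ is the product of the hook lengths. The box in row $a$ and column $b$ has arm and leg both equal to $d-a-b$, so all hook lengths are odd, and $c_\lambda/n_\lambda$ is an idempotent of $\mathbb{Z}_{(2)}[S_{m_0}]$. Let $X\subset U^{\otimes m_0}$ be the image of its reduction, a $GL_d$-summand. On the $m_0$-th tensor power of $\mathbb{Z}_{(2)}^d$ the idempotent preserves the weight spaces and its image on each is a free summand, so $X$ has the same character as the corresponding module over $\mathbb{Q}$. This is the Schur polynomial $s_\lambda$; since $\lambda$ is self-conjugate, the convention for $c_\lambda$ does not matter. As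 a quotient of Vandermonde determinants,
\[
s_\lambda=\prod_{s<s'}\frac{x_s^2-x_{s'}^2}{x_s-x_{s'}}=\prod_{s<s'}(x_s+x_{s'}).
\]
This is the character of the Weyl module of highest weight $\lambda$. Since $\langle\lambda,\alpha^\vee\rangle=1=p-1$ for all simple roots $\alpha$, this Weyl module is the Steinberg module, which is simple \cite[II.3.18--3.19]{jantzen}. A module with the character of a simple module is isomorphic to it, so $X$ is simple. The character of $X^*$ is $\prod_{s<s'}(x_s^{-1}+x_{s'}^{-1})=s_\lambda\cdot(x_1\cdots x_d)^{-(d-1)}$, which is the character of the simple module $X\otimes\det^{-(d-1)}$. Hence $X^*\cong X\otimes\det^{-(d-1)}$.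

The composite $X\xrightarrow{\mathrm{coev}\otimes1}X\otimes X^*\otimes X\xrightarrow{1\otimes\mathrm{ev}}X$ is the identity, so $X\otimes\det^{d-1}$ is a summand of $X^{\otimes3}$. By induction $X^{\otimes(2t+1)}=X^{\otimes(2t-1)}\otimes X^{\otimes2}$ has the summand $\det^{(t-1)(d-1)}\otimes X^{\otimes3}$, hence the summand $X\otimes\det^{t(d-1)}$. So this module is a summand of $U^{\otimes i}$, and its character gives the stated polynomial.

The projection onto the summand is an idempotent of $\mathrm{End}_{GL_d}(U^{\otimes i})$, the commutant of the Schur algebra $\mathrm{End}_{\mathbb{F}_2[S_i]}(U^{\otimes i})$. Over any field and for all $d,i$, the group algebra of $S_i$ maps onto this commutant \cite{dcp}. Lift the idempotent to an element of the finite ring $\mathbb{F}_2[S_i]$; some positive power of the lift is idempotent and is still a lift. By $2$-adic completeness it lifts further to an idempotent $\varepsilon\in\mathbb{Z}_2[S_i]$.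
\end{proof}

\begin{proof}[Proof of Proposition \ref{prop:D} for $p=2$]
Let $d_0=\dim V\ge2$. Witt's formula gives $\dim L_l(V)=(d_0^l-d_0)/l$ for prime $l$, so $\dim L_3(V)\ge2$ and $\dim L_5(V)\ge6$. Apply Lemma \ref{lem:steinberg} to $U=L_5(V)$. The space $L_5(B)$ has range $[5c,5(c+k)]$, so $L_5(B)^{\wedge i}$ is stable, and $Y_t=\varepsilon L_5(B)^{\wedge i}$ is a retract of its completion with $\tilde H_*(Y_t)=\varepsilon U^{\otimes i}$. By the lemma its lowest degree is
\[
\mathrm{bot}(Y_t)=t(d-1)\Delta+\sum_{s<s'}\min(\delta_s,\delta_{s'}),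
\]
which tends to infinity with $t$, and it has range $[\mathrm{bot}(Y_t),\mathrm{bot}(Y_t)+\varrho]$ with $\varrho=\sum_{s<s'}|\delta_s-\delta_{s'}|$ independent of $t$.

Put $D=(L_3(B)\wedge L_5(B)\wedge Y_t\wedge Y_t)_2$, a retract of the space $D'$ for $q=2i+1$. Let $\varphi_D$ be the restriction of $\varphi_{D'}$ and $r_D$ the composite of $r_{D'}$ with the retraction. Then (ii) follows from \eqref{eq:Dprime}. The factor $Y_t$ is doubled, and the factor $L_5(B)$ is kept, to control the parity of the bottom degree. Let $x_1,x_2,\dots$ be a homogeneous basis of $V$ in nondecreasing degrees $v_1\le v_2\le\cdots$. The lowest degree of $L_l(V)$, $l\ge2$, is $(l-1)v_1+v_2$: brackets involving only $x_1$ vanish as $[x_1,x_1]=0$, all other brackets of basis elements have at least this degree, and $\mathrm{ad}(x_1)^{l-1}x_2$ contains the word $x_1^{l-1}x_2$. So the lowest degree of $V_D$ is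
\[
c_D=(2v_1+v_2)+(4v_1+v_2)+2\,\mathrm{bot}(Y_t),
\]
which is even and tends to infinity with $t$, while we may take $k_D=3k+5k+2\varrho$. Choose $t$ with $2k_D<c_D$; then also $k_D\le c_D-1$. Finally $\dim V_D\ge\dim L_3(V)\ge2$.
\end{proof}

\section{Proof of Theorem \ref{thm:B}(i)}\label{sec:proofi}

By Section \ref{subsec:reduction} we may assume \eqref{eq:setup}, with $c=r-1$. Let $D$, $M$, $\varphi_D$, $r_D$ be as in Proposition \ref{prop:D}. We verify the hypotheses of Proposition \ref{prop:criterion} with $(c_D,k_D)$ in place of $(c,k)$.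

Since $k_D\le c_D-1$, the space $V_D$ is primitive and $D^{\wedge m}$ is stable for $m\ge2$. Apply Proposition \ref{prop:spheres} to $\varphi_D$; this gives (1). Fix $h$ and write $m=m_h$, $N=N_h$. On $V_D^{\otimes m}$ the algebra map $\varphi_\#$ is $\varphi_{D*}^{\otimes m}:V_D^{\otimes m}\to V^{\otimes Mm}$. As $p\nmid m$, the space $L=L_m(D)$ is defined. Put $X_h=X=(\Sigma L)_p$. It has range $[c_Dm+1,(c_D+k_D)m+1]$, which gives (2), and $H_*(\Omega X)=T(U)$ with $U=L_m(V_D)$.

Let $\varphi_L:L\to(D^{\wedge m})_p\to G$ be the inclusion followed by the $m$-fold left-normed Samelson product of $\varphi_D$, and let $\Phi:X\to(\Sigma B)_p$ extend its adjoint. By \eqref{eq:samelson}, on $U$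
\[
(\Omega\Phi)_*=\varphi_{L*}=\varphi_{D*}^{\otimes m}\beta_m=m\,\varphi_{D*}^{\otimes m}.
\]
The values are combinations of iterated commutators of elements of $L_M(V)$, so they are primitive and lie in $V^{\otimes Mm}$. Let $r_L:B^{\wedge Mm}\to(D^{\wedge m})_p\to L$ be $r_D^{\wedge m}$ followed by the retraction, and $\rho=(\Sigma r_L)_p$. Then $\bar\rho=e_mr_{D*}^{\otimes m}$, and $r_{D*}\varphi_{D*}=\mathrm{id}$ gives
\[
\bar\rho\,\varphi_{D*}^{\otimes m}\,\ell=e_m\ell=\ell\qquad(\ell\in U).
\]
So $\bar\rho(\Omega\Phi)_*$ is multiplication by the unit $m$ on $U$. Proposition \ref{prop:retract}, with $Mm$ in place of $M$, gives (3) and a map $R:G\to\Omega X$ with $R_*\varphi_\#(\ell)=\ell$ for $\ell\in U$.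

Let $s:S^N\to G$ be one of the maps of Proposition \ref{prop:spheres}, with Hurewicz image $\varphi_\#(\ell)$. Then $Rs$ has Hurewicz image $\ell\in\tilde H_*(L)$, and its adjoint $S^{N+1}\to X$ has Hurewicz image $\sigma\ell$. Since $\sigma$ is an isomorphism $\tilde H_N(L)\cong H_{N+1}(X)$, the $2^h$ images are independent, which is (4).

Proposition \ref{prop:criterion} gives hyperbolicity and the statement on single groups. For $p$ odd, $c_D=c=r-1$ and $k_D\le c_D-1$, which gives the explicit bound. This proves Theorem \ref{thm:B}(i), and with it Theorem \ref{thm:A}. \qed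

\section{Double suspensions: proof of Theorem \ref{thm:B}(ii)}\label{sec:double}

Let $p$ be odd, $B=\Sigma B_1$, $c=r-1$, $V=\tilde H_*(B)$ and $G=\Omega(\Sigma B)_p=\Omega A_p$. As $B_1$ is connected, $B$ is simply connected and $c\ge2$; it has range $[c,c+k]$, and the hypothesis of the theorem is \eqref{eq:ratio}. The inequality $k\le c-1$ was used for primitivity and for realizing $e_m$. The first now holds because $B$ is a suspension, so Section \ref{sec:retract} applies, and Proposition \ref{prop:spheres} applies to $D=B_p$ and the extension $\varphi:B_p\to G$ of the unit, for which $\varphi_\#$ is the identity of $T(V)$. This gives condition (1) of Proposition \ref{prop:criterion}. It remains to construct $X_h$ outside the stable range. Fix $h$, write $m=m_h$, $N=N_h$, and put $Z=B^{\wedge m}$.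

\emph{The idempotent.} Let $\Pi=[\Sigma Z,(\Sigma Z)_p]=[(\Sigma Z)_p,(\Sigma Z)_p]$, with composition from the second description and addition from the outer suspension coordinate in the first. Since $Z=\Sigma Z'$ with $Z'$ a connected finite complex, $\Pi$ is abelian. Multiplication by $m$ is bijective on $[\Sigma^aZ'',(\Sigma Z)_p]$ for all $a\ge2$ and all connected finite complexes $Z''$. Indeed, this holds for wedges of spheres, because the homotopy groups of $(\Sigma Z)_p$ are $\mathbb{Z}_p$-modules and $p\nmid m$, and it follows in general by induction over skeleta and the five lemma, the cofibration sequences of double suspensions giving exact sequences of abelian groups. So $\Pi$ is uniquely $m$-divisible.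

Composition in $\Pi$ is only partly distributive. For $f,g,g'\in\Pi$ and $\sigma\in S_m$,
\[
f\circ(g+g')=f\circ g+f\circ g',\qquad(g+g')\circ\Sigma\sigma=g\circ\Sigma\sigma+g'\circ\Sigma\sigma ,
\]
the first because sums are formed in the source, the second because $\Sigma\sigma$ is a suspension. Together they show that $g\mapsto g\circ\bar b$ is additive whenever $\bar b=\sum n_\sigma\Sigma\sigma$, and that $b=\sum n_\sigma\sigma\mapsto\bar b$ is an additive and multiplicative map $\mathbb{Z}[S_m]\to\Pi$. Let $\bar\beta$ be the image of $\beta_m$, so $\bar\beta\circ\bar\beta=m\bar\beta$, and let $\bar e\in\Pi$ be the element with $m\bar e=\bar\beta$. Then $m(\bar e\circ\bar\beta)=(m\bar e)\circ\bar\beta=m\bar\beta$, so $\bar e\circ\bar\beta=\bar\beta$. Next, $m(\bar e\circ\bar e)=\bar e\circ(m\bar e)=\bar\beta=m\bar e$, so $\bar e\circ\bar e=\bar e$. Lemma \ref{lem:idem} gives a $p$-complete space $X=X_h$ and maps $i:X\to(\Sigma Z)_p$, $\rho:(\Sigma Z)_p\to X$ with $\rho i\simeq1$, $i\rho\simeq\bar e$. As a retract of $(\Sigma Z)_p$, the space $X$ is $cm$-connected.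

\emph{Homology.} Sums formed with the suspension coordinate add in reduced homology, so $\bar e_*=e_m$ on $\tilde H_*(\Sigma Z)=\Sigma V^{\otimes m}$ and $\tilde H_*(X)=\Sigma L_m(V)$; this gives (2). Under adjunction, $\Pi\cong[Z,\Omega(\Sigma Z)_p]$ with the loop multiplication, and products of maps add on primitive classes. As $\tilde H_*(Z)=V^{\otimes m}$ is primitive and the adjoint of $\Sigma\sigma$ induces $\sigma:V^{\otimes m}\to V^{\otimes m}\subset T(V^{\otimes m})$, the adjoint of $\bar e$ induces $e_m$. So the algebra map $(\Omega\bar e)_*$ is $T(e_m)$. Therefore $(\Omega i)_*$ identifies the algebra $H_*(\Omega X)$ with $T(U)\subset T(V^{\otimes m})$, where $U=L_m(V)$, and $(\Omega\rho)_*=T(e_m)$, so $\bar\rho=e_m$.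

\emph{The retraction.} Let $\Psi:(\Sigma Z)_p\to(\Sigma B)_p$ extend the adjoint of the $m$-fold left-normed Samelson product of the unit, and $\Phi=\Psi i$. By \eqref{eq:samelson}, $(\Omega\Psi)_*$ is $\beta_m$ on the generators $V^{\otimes m}$, so $(\Omega\Phi)_*$ is $m$ times the inclusion $U\subset V^{\otimes m}\subset T(V)$, and $\bar\rho(\Omega\Phi)_*=m$ on $U$. Proposition \ref{prop:retract} with $M=m$ gives (3) and a map $R:G\to\Omega X$ with $R_*\ell=e_m\ell=\ell$ for $\ell\in U$. If $s:S^N\to G$ has Hurewicz image $\ell$, the adjoint $f$ of $Rs$ has a Hurewicz image that $i_*$ maps to $\sigma\ell\in\Sigma V^{\otimes m}$, by naturality of the homology suspension. So the $2^h$ maps $f$ obtained from Proposition \ref{prop:spheres} have independent Hurewicz images, which is (4).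

By Proposition \ref{prop:criterion}, $A$ is $\mathbb{Z}/p$-hyperbolic. \qed

\begin{thebibliography}{9}

\bibitem{dcp} De Concini and Procesi, \emph{A characteristic free approach to invariant theory}, Adv. Math. 21 (1976).

\bibitem{jantzen} Jantzen, \emph{Representations of Algebraic Groups}.

\bibitem{source} \emph{The local hyperbolicity of $\mathbf{A}_n^2$-complexes},
\texttt{https://intlpress.com/\allowbreak site/\allowbreak pub/\allowbreak files/\allowbreak \_fulltext/\allowbreak journals/\allowbreak hha/\allowbreak 2021/\allowbreak 0023/\allowbreak 0001/\allowbreak HHA-2021-0023-0001-a019.pdf}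

\end{thebibliography}
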